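# Ground models that their Cohen extensions cannot define

## 1. Generic extensions, definable classes, dependent choice, and $L(S)$

The base theory is ZF. No choice is assumed unless it is said.

A *model* of ZF is any structure satisfying ZF; it need not be well-founded, because our main hypothesis will only be that ZF is consistent. Words such as "ordinal", "cardinal", "finite", "code of a formula" are always meant in the sense of the model under discussion. (If the model $M$ below is transitive, so are all the models built from it; pretend this at first reading.) We say that $N$ is *transitive in* $N'$ if $N'$ is an end-extension of $N$: $N\subseteq N'$, and no element of $N$ gets new elements in $N'$.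

**Definition 1.1 (generic extension, ground).** Let $N$ be a model of ZF and $\mathbb Q\in N$ a poset. A filter $H\subseteq\mathbb Q$ is *generic over $N$* if it meets every dense subset of $\mathbb Q$ that lies in $N$. The model $N[H]$ consists of the $\mathbb Q$-names of $N$ modulo the relation $\exists q\in H\; q\Vdash\sigma=\tau$, with $\sigma\in\tau$ iff $\exists q\in H\;q\Vdash\sigma\in\tau$. Write $\tau^H$ for the class of $\tau$, and identify $x\in N$ with $\check x^H$. We call $N$ a *ground* of $N[H]$.

We use these textbook facts, none of which needs choice. The forcing theorem (definability and truth) holds. $N[H]$ is a model of ZF, and of ZFC if $N$ is. $N$ is transitive in $N[H]$, with the same ordinals. A generic filter also meets every set in $N$ that is dense below one of its elements. The forcing relation for atomic formulas is defined by recursion on names and is absolute between transitively nested models of ZF. The product lemma holds.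

*Example.* For a regular cardinal $\lambda$, $\mathrm{Add}(\lambda,1)$ is the set ${}^{<\lambda}2$ of binary sequences of length $<\lambda$, ordered by extension. A generic filter gives $c\subseteq\lambda$, the set of $\xi$ at which the union of the filter has value $1$. For $\lambda=\omega$ this is Cohen forcing, a countable poset. Always $c\notin N$, since for each $x\subseteq\lambda$ in $N$ the conditions that disagree with $x$ somewhere are dense. But $c\cap\xi\in N$ for each $\xi<\lambda$, because some condition in the generic filter decides it.

**Definition 1.2 (definable).** A class $X\subseteq N'$ is *definable in* a model $N'$ if there are a first-order formula $\varphi(x,y)$ in the language $\{\in\}$ and a parameter $r\in N'$ with $X=\{x\in N': N'\models\varphi(x,r)\}$.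

*Example.* If $N\models V{=}L$ and $c$ is Cohen over $N$, then $N$ is definable in $N[c]$ by "$x$ is constructible", because $N$ and $N[c]$ have the same ordinals and hence the same $L$.

**Definition 1.3 (dependent choice).** For a cardinal $\mu$, $\mathrm{DC}_\mu$ says: if $X\neq\emptyset$ and $R\subseteq X^{<\mu}\times X$ satisfies $\forall s\in X^{<\mu}\,\exists u\in X\; s\,R\,u$, then there is $f:\mu\to X$ with $(f{\upharpoonright}\eta)\,R\,f(\eta)$ for all $\eta<\mu$. For an infinite cardinal $\lambda$, $\mathrm{DC}_{<\lambda}$ means $\mathrm{DC}_\mu$ for all cardinals $\mu<\lambda$.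

*Example.* $\mathrm{DC}_{<\omega}$ is a theorem of ZF: to get $f:n\to X$ with $n$ finite, choose $n$ times in succession, by induction on $n$.

**Definition 1.4 ($L(S)$).** For a set $S$ let $L_0(S)=\mathrm{trcl}(\{S\})$, let $L_{\beta+1}(S)$ be the set of subsets of $L_\beta(S)$ that are first-order definable over $L_\beta(S)$ with parameters, take unions at limits, and let $L(S)=\bigcup_\beta L_\beta(S)$.

In a model of ZF, $L(S)$ is the least transitive class model of ZF that contains $S$ and all ordinals. The sets $L_\beta(S)$ are transitive and increase with $\beta$, and $\beta\subseteq L_\beta(S)$: by induction, $L_\beta(S)\cap\mathrm{Ord}$ is an ordinal $\ge\beta$ that is definable over $L_\beta(S)$, so $\beta\in L_{\beta+1}(S)$.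

*Example.* $L_0(\emptyset)=\{\emptyset\}=L_1$, so $L(\emptyset)=L$.

**Fact 1.5 (absoluteness).** Let $W=\bigcup_\gamma W_\gamma$ be the union of an increasing chain of models of ZF, each transitive in the later ones, with the same ordinals. A $\Sigma_1$ formula holds in $W$ iff it holds in some $W_\gamma$. If the formula is $\Delta_1$ over ZF, it has the same truth value in $W$ and in every $W_\gamma$ that contains the parameters.

*Proof.* $\Delta_0$ formulas are absolute between $W_\gamma$ and $W$, as $W_\gamma$ is transitive in $W$. A witness for a $\Sigma_1$ formula in $W$ lies, with the parameters, in some $W_\gamma$; this gives the first claim. A $\Delta_1$ formula has the same truth value in any two $W_\gamma\subseteq W_{\gamma'}$, since its $\Sigma_1$ form goes up and its $\Pi_1$ form goes down between these ZF models. Combine the two. $\square$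

Note that $W$ itself need not satisfy ZF. We use Fact 1.5 for "$x\in L_\beta(S)$", for "$\tau^H=x$", and for the relation $D(S,o,e)=u$ of Section 7. All are given by absolute recursions, hence are $\Delta_1$ over ZF, and we write them as $\Sigma_1$ formulas.

## 2. Is the ground definable in its extension? Statements

The following problem is posed in "Set-Theoretic Geologies" (http://ims.nus.edu.sg/events/2017/wcom/files/toshimichi.pdf).

**Problem (in ZF).** Is it true that for every model $V$ of ZF, every poset $\mathbb P\in V$ and every filter $G\subseteq\mathbb P$ generic over $V$, the class $V$ is definable in $V[G]$? Here $\mathbb P$ need not be well-orderable, and no form of choice is assumed in $V$.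

In plain words: can the extension recognize the model it came from, with the help of one parameter? There is a positive result under a fragment of choice.

**Theorem 2.1 (Gitman–Johnstone, ZF).** Suppose $\mathrm{DC}_\kappa$ holds. Then for every poset $\mathbb P$ of size $<\kappa$ (hence well-orderable), $V$ is definable in $V[G]$ for every $G\subseteq\mathbb P$ generic over $V$.

We prove that the answer to the Problem is no.

**Theorem 2.2.** If ZF is consistent, there is a model $V$ of ZF such that for every $c$ that is $\mathrm{Add}(\omega,1)$-generic over $V$, $V$ is not definable in $V[c]$.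

**Theorem 2.3.** Let $M$ be a countable model of ZFC+$V{=}L$ and $\lambda$ an infinite regular cardinal of $M$. There is a countable model $V\supseteq M$ of ZF+$\mathrm{DC}_{<\lambda}$, with the same ordinals and the same sequences of ordinals of length $<\lambda$ as $M$, such that the following holds. If $\mathbb Q\in V$ is a poset, $H\subseteq\mathbb Q$ is generic over $V$, and $V[H]$ contains a set of ordinals $a\notin V$ with $a\cap b\in V$ for every set of ordinals $b\in V$ with $|b|^V<\lambda$, then $V$ is not definable in $V[H]$.

**Corollary 2.4.**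

1. ($\lambda=\omega$) If ZF is consistent, there is a model $V$ of ZF which is not definable in $V[H]$ whenever $V[H]$ has a set of ordinals not in $V$. In particular, for every well-orderable $\mathbb Q\in V$ and every generic $H$: $V$ is definable in $V[H]$ iff $V[H]=V$.
2. In the model $V$ of Theorem 2.3, $\mathrm{Add}(\lambda,1)^V$ is well-orderable of size $\lambda$, $\mathrm{DC}_{<\lambda}$ holds, and $V$ is not definable in any generic extension by $\mathrm{Add}(\lambda,1)^V$.
3. If $\lambda$ is inaccessible in $M$, then in the model $V$ of Theorem 2.3, $V$ is definable in every generic extension by a well-orderable poset of size $<\lambda$ (by Theorem 2.1), but in no generic extension by $\mathrm{Add}(\lambda,1)^V$.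

*Theorem 2.2 from Theorem 2.3.* If ZF is consistent, so is ZFC+$V{=}L$ (Gödel), and this theory has a countable model $M$. Take $\lambda=\omega$ and the model $V$ of Theorem 2.3. Let $c\subseteq\omega$ be Cohen over $V$. Then $c\notin V$. If $b\in V$ is a finite set of ordinals, then $b\cap\omega\subseteq n$ for some $n\in\omega$, and $c\cap n\in V$, so $c\cap b\in V$. Theorem 2.3 applies with $a=c$. As $V$ is countable, such $c$ exist, so the Problem has a negative answer. $\square$

If you only care about Theorem 2.2, take $\lambda=\omega$ throughout; "small" below then means "finite".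

## 3. Flipping a sequence of pairs, and the parameter that defeats one flip

**Easy cases.** If $V[G]=V$, the formula $x=x$ works. Suppose next that $V=L(S)$ for some set $S\in V$. Since $V$ is transitive in $V[G]$ with the same ordinals, $L(S)$ computed in $V[G]$ is again $V$. So $V$ is definable in $V[G]$ by "$x\in L(S)$", with parameter $S$. Thus *a counterexample is never of the form $L(S)$ with $S$ a set*. Also, Cohen forcing has size $<\omega_1$, so by Theorem 2.1 a counterexample that uses Cohen forcing must violate $\mathrm{DC}_{\omega_1}$.

**The flip.** To prevent a formula from defining $V$ in $V[c]$, one looks for a second class $V'\neq V$ of $V[c]$ that satisfies the same formula. Suppose $F=\langle(A_{\nu,0},A_{\nu,1}):\nu<\omega\rangle$ is a sequence of pairs of disjoint nonempty sets, and let $c\subseteq\omega$ be Cohen over $V=L(F)$. Let $F^c$ be $F$ with the order of the $\nu$-th pair reversed for each $\nu\in c$. Each of $F,F^c$ is computed from the other and $c$, so $L((F,c))=L((F^c,c))$. Moreover $F^c\notin V$, since $F$ and $F^c$ together give $c=\{\nu:A^c_{\nu,0}\ne A_{\nu,0}\}$.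 So $V'=L(F^c)$ differs from $V$.

The pairs must be chosen so that $V'$ looks like $V$. If $A_{\nu,i}=\{2\nu+i\}$, then $F^c$ alone gives $c=\{\nu:A^c_{\nu,0}=\{2\nu+1\}\}$, and $L(F^c)=L[c]$ does not look like $L$ at all. So the two members of a pair should be generic and interchangeable.

**Where this stops.** However well the pairs are chosen, the parameter $F$ is available in $V[c]$, and $V=L(F)$. A parameter can name the very sequence that we flip.

**The way past it.** Use one sequence of pairs for *each ordinal* $\alpha$, and let $V$ be the union of the models generated by the first $\alpha$ sequences. A parameter $r\in V[H]$ has a name in $V$, and this name appears at some stage $\alpha$. Flip only the sequences from stage $\alpha$ on, according to the new set $a$. The result should be a class $V'\ne V$ that $r$ cannot tell from $V$.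

Now $V$ is built from a proper class of generic objects, and Power Set is in danger. Two features of the construction protect it. The members of a pair will be *fuzzy*, that is, infinite sets of generic objects without a preferred enumeration. And the generic objects of stage $\alpha$ will be functions on a cardinal $\kappa_\alpha$ that grows quickly with $\alpha$. Remark 6.4 checks that without either feature Power Set fails.

## 4. The class product $P$ with small supports

Fix $M$ and $\lambda$ as in Theorem 2.3. *Small* means of $M$-cardinality $<\lambda$. In $M$ define recursively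
$$\mu_\alpha=\max\big(\lambda,|\alpha|,\sup_{\beta<\alpha}\kappa_\beta\big),\qquad \kappa_\alpha=(2^{\mu_\alpha})^+ .$$
So $\alpha<\kappa_\alpha$, and $\kappa_\beta<\kappa_\alpha$ for $\beta<\alpha$. For example, if $\lambda=\omega$ then $\mu_0=\omega$ and $\kappa_0=(2^\omega)^+=\omega_2$, as $M$ satisfies GCH.

**Definition 4.1 (cells, conditions).** Let
$$I=\{(\alpha,\nu,i,\xi):\alpha\in\mathrm{Ord},\ \nu<\kappa_\alpha,\ i<2,\ \xi<\lambda\},\qquad C(\alpha,\nu,i)=\{(\alpha,\nu,i,\xi):\xi<\lambda\}.$$
The sets $C(\alpha,\nu,i)$ are the *cells*. $I_{<\alpha}$, $I_{\ge\alpha}$, $I_{[\alpha,\gamma)}$ are obtained by restricting the first coordinate. $P$ is the class of functions $p\in M$ with small domain $\subseteq I$ such that $p(j)\in({}^{<\kappa_\alpha}2)^M$ whenever $j=(\alpha,\nu,i,\xi)\in\mathrm{dom}\,p$. Put $p\le q$ iff $\mathrm{dom}\,p\supseteq\mathrm{dom}\,q$ and $p(j)\supseteq q(j)$ for $j\in\mathrm{dom}\,q$. For $J\subseteq I$ let $P_J=\{p\in P:\mathrm{dom}\,p\subseteq J\}$; write $P_{<\alpha}=P_{I_{<\alpha}}$, and so on.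

*Example.* With $\lambda=\omega$, a function with domain $\{(0,3,0,5),(0,3,1,2)\}$ and with values binary sequences of lengths $<\omega_2$ is a condition. It gives information on one point in each of the two cells of the pair with index $(0,3)$.

**Fact 4.2.** In $M$:

- (F0) $|I_{<\alpha}|\le\mu_\alpha$; there are at most $2^{\mu_\alpha}$ sequences of length $<\lambda$ into $I_{<\alpha}$; and $|P_{<\alpha}|\le2^{\mu_\alpha}<\kappa_\alpha$.
- (F1) Descending sequences of length $<\lambda$ in $P_J$ have lower bounds in $P_J$.
- (F2) If $s\subseteq I_{\ge\alpha}$ is small, then descending sequences of length $<\kappa_\alpha$ in $P_s$ have lower bounds in $P_s$. Hence the intersection of at most $2^{\mu_\alpha}$ dense open subsets of $P_s$ is dense.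

*Proof.* (F0) $|I_{<\alpha}|\le|\alpha|\cdot\sup_{\beta<\alpha}\kappa_\beta\cdot\lambda\le\mu_\alpha$. As $\lambda\le\mu_\alpha$, there are at most $\mu_\alpha^{<\lambda}\le\mu_\alpha^{\mu_\alpha}=2^{\mu_\alpha}$ such sequences. For $\beta<\alpha$ we have $|{}^{<\kappa_\beta}2|\le2^{\kappa_\beta}\le2^{\mu_\alpha}$. So a condition in $P_{<\alpha}$ is given by one of at most $2^{\mu_\alpha}$ domains and a small family of values from a set of size $\le2^{\mu_\alpha}$, and $(2^{\mu_\alpha})^{<\lambda}=2^{\mu_\alpha}$.

(F1) Take coordinatewise unions. The union of fewer than $\lambda$ small domains is small as $\lambda$ is regular, and each coordinate has length $<\kappa_\beta$ as $\kappa_\beta$ is regular and $>\lambda$.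

(F2) Again take coordinatewise unions. The domain stays inside the small set $s$, and each coordinate has length $<\kappa_\beta$, because $\beta\ge\alpha$ and $\kappa_\beta\ge\kappa_\alpha$ is regular. Given dense open sets $D_\xi$ ($\xi<\theta\le2^{\mu_\alpha}<\kappa_\alpha$) and $q\in P_s$, build a descending sequence from $q$ with the $(\xi+1)$-st term in $D_\xi$ and lower bounds at limits. A lower bound of the whole sequence is in all $D_\xi$. $\square$

In (F2) the closure is much stronger than in (F1). It holds only on a fixed small support, and that is where we shall use it.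

## 5. The forcing theorem for $P_{\ge\alpha}$ with a predicate

We need class forcing with $P$ over $M$, and later with $P_{\ge\alpha}$ over an extension of $M$. Let $K$ be $M$ or a set-generic extension of $M$, so that $M=L^K$ and $P_{\ge\alpha}$ are definable in $K$ (and $P_{\ge0}=P$). A filter $G\subseteq P_{\ge\alpha}$ is *generic over $K$* if it meets every dense subclass of $P_{\ge\alpha}$ definable in $K$ with parameters. It then meets every definable class $\mathcal D$ that is dense below some $p\in G$, because $\mathcal D\cup\{q:q\perp p\}$ is dense. Since all our models are countable, each condition lies in some generic filter.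

A *name* is a $P_{[\alpha,\gamma)}$-name in $K$, for some $\gamma$. Restriction gives $P_{[\alpha,\gamma')}\cong P_{[\alpha,\gamma)}\times P_{[\gamma,\gamma')}$. If $G$ is generic and $D\in K$ is dense in $P_{[\alpha,\gamma)}$, then $\{p:p{\upharpoonright}I_{[\alpha,\gamma)}\in D\}$ is dense; so $G\cap P_{[\alpha,\gamma)}$ is generic over $K$. Put
$$K[G]=\bigcup_\gamma K[G\cap P_{[\alpha,\gamma)}].$$
This is the union of an increasing chain of ZFC models, each transitive in the later ones, with the same ordinals. $K[G]$ itself need not satisfy ZF.

Let $\vec\sigma=\langle\sigma_\gamma:\gamma\ge\alpha\rangle$ be a $K$-definable sequence of names. The language has $\in$, $=$ and a binary predicate $\mathcal S$, interpreted in $K[G]$ as $\{(\gamma,\sigma_\gamma^G):\gamma\ge\alpha\}$. Define: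

- for $\theta$ atomic in $\in,=$ about $P_{[\alpha,\gamma)}$-names, $p\Vdash\theta$ iff $p{\upharpoonright}I_{[\alpha,\gamma)}\Vdash_{P_{[\alpha,\gamma)}}\theta$ (this does not depend on $\gamma$, by the product decomposition and the absoluteness of atomic formulas);
- $p\Vdash\mathcal S(\sigma,\tau)$ iff $\{q:\exists\gamma\;(q\Vdash\sigma=\check\gamma\text{ and }q\Vdash\tau=\sigma_\gamma)\}$ is dense below $p$;
- $p\Vdash\neg\theta$ iff no $q\le p$ forces $\theta$; $p\Vdash\theta\wedge\theta'$ iff $p$ forces both; $p\Vdash\forall x\,\theta$ iff $p\Vdash\theta(\tau)$ for all names $\tau$.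

For each formula this is definable in $K$, and it is monotone: if $q\le p\Vdash\theta$, then $q\Vdash\theta$.

**Lemma 5.1.** Let $\theta$ be a formula of this language with names as parameters.

(a) If $p\not\Vdash\theta$, then some $q\le p$ forces $\neg\theta$.

(b) If $G$ is generic over $K$, then $K[G]\models\theta$ iff some $p\in G$ forces $\theta$.

(c) Let $\pi$ be a $K$-definable automorphism of $P_{\ge\alpha}$ that maps each $P_{[\alpha,\gamma)}$ onto itself, acting on names by $\pi\tau=\{(\pi\sigma,\pi p):(\sigma,p)\in\tau\}$. Then
$$p\Vdash\theta(\mathcal S,\vec\tau)\iff\pi p\Vdash\theta(\mathcal S^\pi,\pi\vec\tau),\tag{1}$$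
where $\mathcal S^\pi$ is the predicate for the sequence $\langle\pi\sigma_\gamma:\gamma\ge\alpha\rangle$.

*Proof of (a).* For $\theta$ atomic in $\in,=$, set forcing gives $q_0\le p{\upharpoonright}I_{[\alpha,\gamma)}$ no extension of which forces $\theta$; let $q=q_0\cup p{\upharpoonright}I_{\ge\gamma}$. For $\mathcal S(\sigma,\tau)$, some $q\le p$ has no extension in the displayed class; no $r\le q$ forces $\mathcal S(\sigma,\tau)$, since the class is not dense below $r$. For $\neg\theta$, some $q\le p$ forces $\theta$; by monotonicity every $r\le q$ forces $\theta$, hence none forces $\neg\theta$, so $q\Vdash\neg\neg\theta$. For $\theta\wedge\theta'$, say $p\not\Vdash\theta$; by induction some $q\le p$ forces $\neg\theta$, and no $r\le q$ forces $\theta\wedge\theta'$. For $\forall x\,\theta$, we have $p\not\Vdash\theta(\tau)$ for some $\tau$; some $q\le p$ forces $\neg\theta(\tau)$, and no $r\le q$ forces $\forall x\,\theta$.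

*Proof of (b).* Atomic formulas in $\in,=$: the set forcing theorem. For $\mathcal S(\sigma,\tau)$: if it holds, with $\sigma^G=\gamma$ and $\tau^G=\sigma_\gamma^G$, some $q\in G$ forces $\sigma=\check\gamma$ and $\tau=\sigma_\gamma$, hence $\mathcal S(\sigma,\tau)$. Conversely, if $p\in G$ forces it, then $G$ meets the displayed class, and a member of $G$ in it makes $\mathcal S(\sigma,\tau)$ true. For $\neg\theta$: by (a) the class $\{p:p\Vdash\theta\text{ or }p\Vdash\neg\theta\}$ is dense, so $G$ has an element $p$ in it; if $K[G]\models\neg\theta$, then $p$ does not force $\theta$ by the induction hypothesis, so $p\Vdash\neg\theta$. Conversely, if $p\in G$ forces $\neg\theta$ and $K[G]\models\theta$, some $q\in G$ forces $\theta$, and a common extension of $p$ and $q$ gives a contradiction. Conjunction: $G$ is directed. For $\forall x\,\theta$: by (a) the class $\{p:p\Vdash\forall x\,\theta\text{ or }\exists\tau\;p\Vdash\neg\theta(\tau)\}$ is dense; if $K[G]\models\forall x\,\theta$, an element of $G$ in it must satisfy the first alternative. The converse is clear, as every element of $K[G]$ has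 a name.

*Proof of (c).* For atomic formulas in $\in,=$ this is the symmetry of set forcing with $P_{[\alpha,\gamma)}$. For $\mathcal S(\sigma,\tau)$, note that $\pi\check\gamma=\check\gamma$, so $\pi$ maps the displayed class for $\sigma,\tau,\vec\sigma$ onto the one for $\pi\sigma,\pi\tau,\langle\pi\sigma_\gamma\rangle$. The cases of $\neg$ and $\wedge$ are immediate, and for $\forall$ one uses that $\pi$ permutes the names. $\square$

By (a) and (b), $p\Vdash\theta$ iff $\theta$ holds in $K[G]$ for every generic $G\ni p$. So logical consequences of forced statements are forced.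

## 6. The generic coordinates $x_j$

Fix $G\subseteq P$ generic over $M$. Put $G_J=G\cap P_J$, write $G_{<\alpha}$, $G_{\ge\alpha}$, $G_{[\alpha,\gamma)}$ accordingly, and let $x_j=\bigcup\{p(j):p\in G,\ j\in\mathrm{dom}\,p\}$.

**Fact 6.1.** If $j$ has first coordinate $\alpha$, then $x_j:\kappa_\alpha\to2$. The map $j\mapsto x_j$ is injective, and
$$p\in G\iff p(j)\subseteq x_j\ \text{ for all }j\in\mathrm{dom}\,p.\tag{2}$$

*Proof.* For $\eta<\kappa_\alpha$ the conditions $p$ with $\eta\in\mathrm{dom}\,p(j)$ are dense. If $j\ne j'$ have different first coordinates, then $x_j,x_{j'}$ have different domains. If the first coordinates agree, it is dense that $p(j)$ and $p(j')$ are both defined, and different, at some $\eta$. In (2), the direction from left to right is clear. For the other, the class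
$$\{q:q\le p,\text{ or }q(j)\perp p(j)\text{ for some }j\in\mathrm{dom}\,p\cap\mathrm{dom}\,q\}$$
is dense: if a condition $r$ is not in it by the second clause, the coordinatewise union of $r$ and $p$ is a condition below both. So $G$ has an element $q$ in the class. The second clause is impossible, since $q(j)$ and $p(j)$ are both initial segments of $x_j$. So $q\le p$ and $p\in G$. $\square$

**Fact 6.2.** For small $R\subseteq I$ in $M$, $G_R$ is $P_R$-generic over $M$.

*Proof.* If $D\subseteq P_R$ is dense, so is $\{p\in P:p{\upharpoonright}R\in D\}$. $\square$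

**Fact 6.3.** Every sequence of length $<\lambda$ of elements of $M$ that lies in some $M[G_{<\gamma}]$ lies in $M$.

*Proof.* Let $f\in M[G_{<\gamma}]$ have domain $\eta<\lambda$. By Replacement, as $M=L^{M[G_{<\gamma}]}$, the range of $f$ is included in some $Y=L_\beta\in M$. Let $p\in G_{<\gamma}$ force $\dot f:\check\eta\to\check Y$. Given $q\le p$, build in $M$ a descending sequence from $q$ whose $(\xi+1)$-st term decides $\dot f(\xi)$, with lower bounds at limits by (F1). A lower bound of the whole sequence forces $\dot f=\check h$ for some $h\in M$. Such conditions are dense below $p$, so $f\in M$. $\square$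

**Remark 6.4 (why cells are infinite and $\kappa_\alpha$ grows).** First, $M[G]$ violates Power Set. For each $\gamma$ let $c_\gamma=\langle x_{(\gamma,0,0,\xi)}(0):\xi<\lambda\rangle\in{}^\lambda2$. Then $c_\gamma\notin M[G_{<\gamma}]$. Indeed $G_{[\gamma,\gamma+1)}$ is generic over $M[G_{<\gamma}]$, and for $x\in{}^\lambda2$ in that model and a condition $p$ there is $\xi$ with $(\gamma,0,0,\xi)\notin\mathrm{dom}\,p$, so $p$ can be extended to force $c_\gamma(\xi)\ne x(\xi)$. Any set of $M[G]$ lies in some $M[G_{<\gamma}]$ and so misses $c_\gamma$; thus no set contains all functions $\lambda\to2$.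

Second, suppose cells were singletons $\{(\alpha,\nu,i)\}$. The sequence of pairs of stage $\gamma$ would then give the function $\nu\mapsto x_{(\gamma,\nu,0)}(0)$ on $\lambda$, and the same argument shows that a class containing all these sequences of pairs, each of whose sets lies in some $M[G_{<\gamma}]$, violates Power Set.

Third, suppose all $\kappa_\alpha$ were the same cardinal $\kappa$. For $j$ of stage $\gamma$, $x_j\notin M[G_{<\gamma}]$ by density, so a class that contains all the $x_j$, and each of whose sets lies in some $M[G_{<\gamma}]$, would have no set containing all functions $\kappa\to2$.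

## 7. The model $V$ and codes for its elements

Let $A_{\alpha,\nu,i}=\{x_j:j\in C(\alpha,\nu,i)\}$. These sets are pairwise disjoint, by injectivity of $j\mapsto x_j$. A *small sequence* is a function $t\in M$ from an ordinal $<\lambda$ into $I$; put $x_t=\langle x_{t(\eta)}:\eta\in\mathrm{dom}\,t\rangle$.

**Definition 7.1.** Let
$$E_\alpha=\{x_t:t\text{ a small sequence into }I_{<\alpha}\},\quad F_\alpha=\langle A_{\beta,\nu,i}:\beta<\alpha,\nu<\kappa_\beta,i<2\rangle,\quad S_\alpha=(F_\alpha,E_\alpha),$$
$$V=\bigcup_\alpha L(S_\alpha)\subseteq M[G]=\bigcup_\alpha M[G_{<\alpha}].$$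

Here $L(S_\alpha)$ is computed in $M[G_{<\alpha}]$, or in any $M[G_{<\gamma}]$ with $\gamma\ge\alpha$, with the same result. It is a model of ZF that contains $M$ (its $L$).

*Example.* If $\lambda=\omega$, then $E_\alpha$ is just the set of all finite sequences from $\bigcup_{\beta<\alpha,\nu,i}A_{\beta,\nu,i}$, since finite sequences of elements of $M$ are in $M$. In general the elements of $E_\alpha$ are the short sequences of generic objects that $V$ is allowed to see.

**The chain.** For $\alpha\le\gamma$, $S_\alpha$ is definable from $S_\gamma$ and $\alpha$: restrict the function $F_\gamma$ to $\beta<\alpha$, and let $E_\alpha$ consist of those $e\in E_\gamma$ with all values in $\bigcup_{\beta<\alpha,\nu,i}A_{\beta,\nu,i}$ (correct by injectivity of $j\mapsto x_j$). Hence $L(S_\alpha)\subseteq L(S_\gamma)$, and $L(S_\alpha)$ is transitive in $L(S_\gamma)$.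

**Definability.** Let $\mathcal S=\{(\alpha,S_\alpha):\alpha\in\mathrm{Ord}\}$. Then $V$ is definable in $(M[G],\in,\mathcal S)$: $x\in V$ iff $\exists\alpha,s\,(\mathcal S(\alpha,s)\wedge x\in L(s))$, where "$x\in L(s)$" is evaluated correctly by Fact 1.5. Put $B_\gamma=\bigcup_{\alpha\le\gamma}L_\gamma(S_\alpha)$. This is likewise definable from $\gamma$ and $\mathcal S$; also $B_\gamma\in L(S_\gamma)$, since $\langle S_\alpha:\alpha\le\gamma\rangle$ is definable there from $S_\gamma$. The $B_\gamma$ increase with $\gamma$, and $V=\bigcup_\gamma B_\gamma$.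

**Definition 7.2 (codes).** Fix a $\Delta_1$ coding of finite sequences of ordinals by ordinals. $D(S,o,e)=u$ means: $o$ codes $(\beta,k,o')$ with $k\in\omega$; $o',e,S\in L_\beta(S)$; and $u$ is the unique element of $L_\beta(S)$ with $L_\beta(S)\models\chi_k(u,S,o',e)$, where $\chi_k$ is the formula with code $k$.

*Example.* If $\chi_k(u,S,o',e)$ is "$u=o'$" and $\beta$ is large enough that $o',e,S\in L_\beta(S)$, then $D(S,o,e)=o'$ for the $o$ coding $(\beta,k,o')$.

**Lemma 7.3.** Every $u\in L(S_\alpha)$ is $D(S_\alpha,o,x_t)$ for some ordinal $o$ and some small sequence $t$ into $I_{<\alpha}$.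

*Proof.* Call $u\in L(S_\alpha)$ *nice* if $u=D(S_\alpha,o,e)$ for some $o$ and $e\in E_\alpha$. We argue inside $L(S_\alpha)$, which contains $E_\alpha$.

**Step 1** provides a flexible criterion: *if $\psi$ is a formula, $o'$ an ordinal, $e\in E_\alpha$, and $u$ is the unique set with $L(S_\alpha)\models\psi(u,S_\alpha,o',e)$, then $u$ is nice.* By the reflection theorem in $L(S_\alpha)$ there is $\beta$ with $u,S_\alpha,o',e\in L_\beta(S_\alpha)$ such that $\psi$ is absolute between $L_\beta(S_\alpha)$ and $L(S_\alpha)$. Then $u$ is the unique element of $L_\beta(S_\alpha)$ satisfying $\psi(\cdot,S_\alpha,o',e)$ there.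

**Step 2** shows, by induction on $\zeta$, that all elements of $L_\zeta(S_\alpha)$ are nice.

Let $\zeta=0$. The elements of $\mathrm{trcl}(\{S_\alpha\})$ are: $S_\alpha$, $F_\alpha$, $E_\alpha$ and the unordered sets in the pair $(F_\alpha,E_\alpha)$; the pairs $((\beta,\nu,i),A_{\beta,\nu,i})$, their components, and the sets used to form them; the $x_j$, the pairs of ordinals in $x_j$ and what they are formed from; the $e\in E_\alpha$, the pairs $(\eta,x_j)\in e$ and what these are formed from. Each is obtained from $F_\alpha,E_\alpha$, sets $A_{\beta,\nu,i}$ (definable from $S_\alpha$ and ordinals), ordinals, and at most one object that is an $x_j$ or an $e\in E_\alpha$, by a bounded number of unordered pairings. Since $x_j$ is the value of the one-term sequence $\langle x_j\rangle\in E_\alpha$, finitely many formulas $\psi$ suffice, and Step 1 applies.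

Limit $\zeta$ is clear. For the successor step let $u=\{z\in L_\zeta(S_\alpha):L_\zeta(S_\alpha)\models\chi_k(z,b_1,\dots,b_m)\}$ with $b_l\in L_\zeta(S_\alpha)$. By induction, and by finitely many choices, $b_l=D(S_\alpha,o_l,e_l)$ with $e_l\in E_\alpha$. The set $E_\alpha$ is closed under concatenation of two, hence of finitely many, sequences. Let $e\in E_\alpha$ be the concatenation of $e_1,\dots,e_m$, and let $o'$ code $\zeta,k,m$, the $o_l$ and the lengths of the $e_l$. One fixed formula $\psi$ defines $u$ in $L(S_\alpha)$ from $S_\alpha,o',e$: cut $e$ into blocks, decode the $b_l$, and form the set. By Step 1, $u$ is nice. $\square$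

**Definition 7.4 (bound).** For $x\in L(S_\alpha)$, an ordinal $\delta$ *bounds $x$ at $\alpha$* if every element of $x$ is $D(S_\alpha,o,x_t)$ for some $o<\delta$ and some small sequence $t$ into $I_{<\alpha}$. Such $\delta$ exists: take the least possible $o$ for each element and apply Replacement in $L(S_\alpha)$.

*Example.* Any $\delta$, even $\delta=0$, bounds $\emptyset$ at $\alpha$; and $\delta=o+1$ bounds $\{D(S_\alpha,o,x_t)\}$.

## 8. Permutations inside the cells

The elements of a cell are interchangeable over $M$. We make this precise.

**Definition 8.1.** $\Gamma$ is the group of permutations $g$ of $I$ that map each cell onto itself, move only a small set of points, and whose restriction to that set is in $M$. $\Gamma$ acts on $P$ by $(gp)(gj)=p(j)$.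

*Example.* The transposition that exchanges $(0,3,0,5)$ and $(0,3,0,6)$ is in $\Gamma$; the one that exchanges $(0,3,0,5)$ and $(0,3,1,5)$ is not, as it changes the cell.

As $g$ preserves first coordinates, $gp\in P$, and $g$ maps each $P_{[\beta,\gamma)}$ onto itself. Use the canonical names
$$\dot x_j=\{((\eta,k)\check{\ },p):\mathrm{dom}\,p=\{j\},\ p(j)(\eta)=k\},\qquad \dot A_{\beta,\nu,i}=\{(\dot x_j,1):j\in C(\beta,\nu,i)\},$$
the name $\dot x_t$ for $x_t$ built from the $\dot x_{t(\eta)}$, the name $\dot E_\alpha=\{(\dot x_t,1):t\text{ a small sequence into }I_{<\alpha}\}$, and $\dot S_\alpha$ built from these. Then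
$$g\dot x_j=\dot x_{gj},\qquad g\dot x_t=\dot x_{g\circ t},\qquad g\dot S_\alpha=\dot S_\alpha,\qquad g\check z=\check z.\tag{3}$$
Indeed $g$ permutes each cell and, as $g\circ t\in M$, it permutes the small sequences into $I_{<\alpha}$. In (1) with $\vec\sigma=\langle\dot S_\alpha\rangle_\alpha$ and $\pi=g$ we therefore have $\mathcal S^g=\mathcal S$.

**Fact 8.2.** (i) If $s,d_0,d_1\subseteq I$ are small sets in $M$, there is $g\in\Gamma$ that fixes $s$ pointwise with $g[d_0\setminus s]\cap d_1=\emptyset$. (ii) Every cell-preserving injection $h\in M$ from a small set $d_0\subseteq I$ onto $d_1\subseteq I$ extends to some $g\in\Gamma$ that moves only points of cells meeting $d_0$.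

*Proof.* Cells have size $\lambda$, so in any cell there is room outside a given small set. (i) Choose a small $d\in M$ disjoint from $d_0\cup d_1\cup s$ and a cell-preserving bijection in $M$ of $d_0\setminus s$ with $d$. Let $g$ exchange the two sets along it. (ii) Choose a small $d$ disjoint from $d_0\cup d_1$ and a cell-preserving bijection $k:d_0\to d$ in $M$. First exchange $d_0$ and $d$ along $k$, then exchange $d$ and $d_1$ along $k(j)\leftrightarrow h(j)$. The composition sends $j\in d_0$ to $k(j)$ and then to $h(j)$. $\square$

**Lemma 8.3 (restriction).** Let $s\subseteq I$ be small, and let $\vec\tau$ be names fixed by every $g\in\Gamma$ that fixes $s$ pointwise. If $p\Vdash\theta(\vec\tau)$, where $\theta$ may mention $\mathcal S$, then $p{\upharpoonright}s\Vdash\theta(\vec\tau)$.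

*Proof.* Otherwise, by Lemma 5.1(a), some $q\le p{\upharpoonright}s$ forces $\neg\theta(\vec\tau)$. By Fact 8.2(i) take $g\in\Gamma$ fixing $s$ pointwise with $g[\mathrm{dom}\,p\setminus s]\cap\mathrm{dom}\,q=\emptyset$. By (1) and (3), $gp\Vdash\theta(\vec\tau)$. The common domain of $gp$ and $q$ is contained in $s$, and there $(gp)(j)=p(j)\subseteq q(j)$. So $gp$ and $q$ are compatible, and a common extension forces both $\theta(\vec\tau)$ and $\neg\theta(\vec\tau)$, a contradiction. $\square$

## 9. Decoding: which subsets defined by forcing lie in $L(S_\alpha)$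

Subsets of elements of $V$ will first be given by a set $Z\in M$ of codes and conditions, together with $G$. But $G$ is not available in $V$. The next lemma says that if $Z$ is invariant under the permutations that fix a small set $s$, then $L(S_\alpha)$ can replace $G$ by the sets $A_{\beta,\nu,i}$ and one short sequence.

**Lemma 9.1 (decoding).** Let $\alpha_0\le\alpha$, let $t^*$ be a small sequence into $I_{<\alpha}$ with range $s$, let $\delta$ be an ordinal, and let $Z\in M$ be a set of triples $(o,t,p)$ with $o<\delta$, $t$ a small sequence into $I_{<\alpha_0}$, $p\in P_{\mathrm{ran}\,t\cup s}$. Suppose that $(o,t,p)\in Z$ implies $(o,g\circ t,gp)\in Z$ for all $g\in\Gamma$ fixing $s\cup I_{\ge\alpha}$ pointwise. Then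
$$y_Z=\{D(S_{\alpha_0},o,x_t):\ D\text{ defined, and }(o,t,p)\in Z\text{ for some }p\in G\}\in L(S_\alpha).$$

*Proof.* Let $e^*=x_{t^*}\in E_\alpha$. The model $L(S_\alpha)$ contains $Z,t^*,e^*,S_{\alpha_0},S_\alpha$. In it, let $y^*$ be the set of all defined $D(S_{\alpha_0},o,e)$ with $e\in E_{\alpha_0}$ such that for some $(o,t,p)\in Z$:

1. $\mathrm{dom}\,t=\mathrm{dom}\,e$, and $e(\eta)\in A_{\beta,\nu,i}$ whenever $t(\eta)\in C(\beta,\nu,i)$;
2. $t(\eta)=t(\eta')\iff e(\eta)=e(\eta')$, and $t(\eta)=t^*(\zeta)\iff e(\eta)=e^*(\zeta)$;
3. $p(t(\eta))\subseteq e(\eta)$ and $p(t^*(\zeta))\subseteq e^*(\zeta)$, whenever the left sides are defined.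

We show $y_Z=y^*$. If $(o,t,p)\in Z$ and $p\in G$, then $e=x_t$ satisfies item 1 by definition, item 2 by injectivity of $j\mapsto x_j$, and item 3 by (2). So $y_Z\subseteq y^*$.

Conversely, let $o,e,t,p$ be as in the definition of $y^*$, with $e=x_{t'}$, $t'\in M$ a small sequence into $I_{<\alpha_0}$. By item 1 and injectivity, $t'(\eta)$ lies in the cell of $t(\eta)$. By item 2 and injectivity, the assignment $t(\eta)\mapsto t'(\eta)$, together with the identity on $s$, is a well-defined cell-preserving injection, in $M$, with the small domain $\mathrm{ran}\,t\cup s\subseteq I_{<\alpha}$. By Fact 8.2(ii) it extends to some $g\in\Gamma$ which is the identity on $s$ and on $I_{\ge\alpha}$. Then $g\circ t=t'$, so $(o,t',gp)\in Z$ by the invariance of $Z$. Finally $gp\in G$ by (2): for $t(\eta)\in\mathrm{dom}\,p$ we have $(gp)(t'(\eta))=p(t(\eta))\subseteq e(\eta)=x_{t'(\eta)}$, and for $t^*(\zeta)\in\mathrm{dom}\,p$ we have $(gp)(t^*(\zeta))=p(t^*(\zeta))\subseteq e^*(\zeta)=x_{t^*(\zeta)}$, both by item 3. So $D(S_{\alpha_0},o,e)=D(S_{\alpha_0},o,x_{t'})\in y_Z$. $\square$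

## 10. $V$ satisfies ZF and $\mathrm{DC}_{<\lambda}$

**Step 1 (the easy axioms).** Extensionality, Foundation, Infinity, Pairing and Union hold in $V$, since $V$ is the union of a chain of models of ZF, each transitive in the later ones.

**Step 2 (Separation).** The purpose is to write a definable subset as some $y_Z$. Let $x,v\in V$ and a formula $\varphi$ be given, and choose $\alpha$ with $x,v\in L(S_\alpha)$. By Lemma 7.3 let $(x,v)=D(S_\alpha,o^*,x_{t^*})$, and put $s=\mathrm{ran}\,t^*\subseteq I_{<\alpha}$. Let $\delta$ bound $x$ at $\alpha$, and let $y=\{u\in x:\varphi^V(u,v)\}$. Let $Z$ be the set of $(o,t,p)$ with $o<\delta$, $t$ a small sequence into $I_{<\alpha}$ and $p\in P_{\mathrm{ran}\,t\cup s}$, such that $p$ forces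

"$(x,v)=D(\dot S_\alpha,\check o^*,\dot x_{t^*})$ and $u=D(\dot S_\alpha,\check o,\dot x_t)$ are defined, $u\in x$, and $\varphi^V(u,v)$",

where $V$ is expressed through $\mathcal S$ as in Section 7. Then $Z\in M$ by definability of forcing. If $g\in\Gamma$ fixes $s\cup I_{\ge\alpha}$ pointwise, then $g\dot x_{t^*}=\dot x_{t^*}$, so by (1) and (3), $(o,t,p)\in Z$ implies $(o,g\circ t,gp)\in Z$. So Lemma 9.1 applies with $\alpha_0=\alpha$ and gives $y_Z\in L(S_\alpha)$.

It remains to see $y=y_Z$. If $(o,t,p)\in Z$ and $p\in G$, then $D(S_\alpha,o,x_t)\in y$ by the truth lemma. Conversely, let $u\in y$, so $u=D(S_\alpha,o,x_t)$ with $o<\delta$. The quoted statement is true in $M[G]$, so some $p\in G$ forces it. Its names are fixed by all $g\in\Gamma$ fixing $\mathrm{ran}\,t\cup s$ pointwise, so by Lemma 8.3 also $p{\upharpoonright}(\mathrm{ran}\,t\cup s)\in G$ forces it. Hence $u\in y_Z$. So $y\in L(S_\alpha)\subseteq V$.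

**Step 3 (Collection, hence Replacement).** The purpose is to bound witnesses by a computation in $M$. With the notation of Step 2, suppose $V\models\forall u\in x\,\exists w\,\varphi(u,w,v)$. For $o<\delta$, $t$ a small sequence into $I_{<\alpha}$ and $p\in P_{\mathrm{ran}\,t\cup s}$, let $h(o,t,p)$ be the least $\gamma$ such that $p$ forces

"$u=D(\dot S_\alpha,\check o,\dot x_t)\in x$ and $\exists w\in B_{\check\gamma}\ \varphi^V(u,w,v)$, where $(x,v)=D(\dot S_\alpha,\check o^*,\dot x_{t^*})$",

and $0$ if there is none. Then $h$ is a set function in $M$; let $\gamma^*=\sup\mathrm{ran}\,h$. Let $u\in x$, $u=D(S_\alpha,o,x_t)$ with $o<\delta$, and let $\gamma$ be such that some $w\in B_\gamma$ satisfies $\varphi^V(u,w,v)$. By the truth lemma and Lemma 8.3, some $p\in G$ with $\mathrm{dom}\,p\subseteq\mathrm{ran}\,t\cup s$ forces the statement for $\gamma$. Hence $p$ also forces it for $h(o,t,p)\le\gamma^*$. So some $w\in B_{h(o,t,p)}\subseteq B_{\gamma^*}$ satisfies $\varphi^V(u,w,v)$. As $B_{\gamma^*}\in V$, Collection holds.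

**Step 4 (Power Set).** The purpose is to show that late stages add no subsets to early sets. Let $x\in L(S_{\alpha_0})$, let $\delta$ bound $x$ at $\alpha_0$, and let $\alpha\ge\max(\alpha_0,\delta)$. *Claim: every $y\in V$ with $y\subseteq x$ is in $L(S_\alpha)$.* It follows that $\mathcal P(x)\cap V=\mathcal P(x)\cap L(S_\alpha)\in L(S_\alpha)\subseteq V$.

To prove the claim let $y=D(S_\gamma,o^*,x_{t^*})$ with $\gamma\ge\alpha$, and let $R=\mathrm{ran}\,t^*$, $R_0=R\cap I_{<\alpha}$, $R_1=R\cap I_{\ge\alpha}$. Let $T\in M$ be the set of $(o,t,p)$ with $o<\delta$, $t$ a small sequence into $I_{<\alpha_0}$, and $p\in P_{\mathrm{ran}\,t\cup R_0}$. By (F0) and $\delta\le\alpha$, $|T|\le2^{\mu_\alpha}$ in $M$. Let $\Theta(o,t)$ be the statement "$D(\dot S_{\alpha_0},\check o,\dot x_t)\in D(\dot S_\gamma,\check o^*,\dot x_{t^*})$, both defined". For $(o,t,p)\in T$ the set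
$$\{q\in P_{R_1}:\ p\cup q\Vdash\Theta(o,t),\ \text{ or no }q'\le q\text{ in }P_{R_1}\text{ has }p\cup q'\Vdash\Theta(o,t)\}\tag{4}$$
is open by monotonicity. It is dense in $P_{R_1}$: given $q$, if some $q'\le q$ has $p\cup q'\Vdash\Theta(o,t)$, then $q'$ is in the set, and otherwise $q$ is. (Note that $p\cup q$ is a condition, since $\mathrm{dom}\,p\subseteq I_{<\alpha}$ and $\mathrm{dom}\,q\subseteq I_{\ge\alpha}$.) As $R_1\subseteq I_{\ge\alpha}$ is small, (F2) says that the intersection of all these sets, over $(o,t,p)\in T$, is dense in $P_{R_1}$. By Fact 6.2 there is one $q^*\in G_{R_1}$ in all of them. Put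
$$Z=\{(o,t,p)\in T:p\cup q^*\Vdash\Theta(o,t)\}\in M.$$
If $g\in\Gamma$ fixes $R_0\cup I_{\ge\alpha}$ pointwise, then it fixes $q^*$ and $\dot x_{t^*}$. So by (1) and (3), $(o,t,p)\in Z$ implies $(o,g\circ t,gp)\in Z$. Hence Lemma 9.1 applies with $s=R_0$, where the small sequence with range $R_0$ is any enumeration of $R_0$ in $M$ by an ordinal $<\lambda$. It gives $y_Z\in L(S_\alpha)$.

We check $y=y_Z$. If $(o,t,p)\in Z$ and $p\in G$, then $p\cup q^*\in G$ by (2), so $D(S_{\alpha_0},o,x_t)\in y$. Conversely let $u\in y$. As $y\subseteq x$, we have $u=D(S_{\alpha_0},o,x_t)$ with $o<\delta$ and $t$ a small sequence into $I_{<\alpha_0}$. By the truth lemma and Lemma 8.3, some $p'\in G$ with $\mathrm{dom}\,p'\subseteq\mathrm{ran}\,t\cup R$ forces $\Theta(o,t)$. Let $p=p'{\upharpoonright}(\mathrm{ran}\,t\cup R_0)\in G$, and let $q'\in G_{R_1}$ extend both $q^*$ and $p'{\upharpoonright}R_1$. Then $p\cup q'\le p'$, so $p\cup q'\Vdash\Theta(o,t)$. Since $q'\le q^*$, the second alternative in (4) fails for $q^*$, so $p\cup q^*\Vdash\Theta(o,t)$. That is, $(o,t,p)\in Z$, and $u\in y_Z$. This proves the claim.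

**Step 5 ($\mathrm{DC}_{<\lambda}$).** The purpose of the sequences in $E_\alpha$ appears here. Let $X\in L(S_\alpha)$. *Every sequence $f\in M[G_{<\gamma}]$ ($\gamma\ge\alpha$) of length $<\lambda$ of elements of $X$ lies in $L(S_\alpha)$.* Indeed, in the ZFC model $M[G_{<\gamma}]$ choose pairs $(o_\eta,t_\eta)\in M$ with $f(\eta)=D(S_\alpha,o_\eta,x_{t_\eta})$, $t_\eta$ a small sequence into $I_{<\alpha}$. By Fact 6.3, $\langle(o_\eta,t_\eta)\rangle_\eta\in M$. Let $t\in M$ be the concatenation of the $t_\eta$; its length is $<\lambda$ as $\lambda$ is regular. Then $x_t\in E_\alpha$, and $f$ is computed in $L(S_\alpha)$ from $x_t$, $S_\alpha$ and the sequence in $M$ of the $o_\eta$ and the lengths of the $t_\eta$.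

Now let $\mu<\lambda$ and let $X,R\in L(S_\alpha)$ be as in $\mathrm{DC}_\mu$ in $V$. Each sequence of $V$ lies in some $L(S_\gamma)\subseteq M[G_{<\gamma}]$, so by the italicized statement $V$, $L(S_\alpha)$ and $M[G_{<\alpha}]$ have the same $X^{<\mu}$. By choice in $M[G_{<\alpha}]$, recursion gives $f:\mu\to X$ with $(f{\upharpoonright}\eta)\,R\,f(\eta)$ for all $\eta<\mu$. By the italicized statement again, $f\in L(S_\alpha)\subseteq V$.

**Step 6 (the remaining features of $V$).** By Fact 6.3, $V$ and $M$ have the same sequences of ordinals of length $<\lambda$. Hence $\lambda$ is a regular cardinal in $V$. $V$ has the ordinals of $M$, and $V$ is countable since $M[G]$ is. So $V$ is as required in Theorem 2.3, except for the statement on definability.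

## 11. Flipping the tail: $V$ is not definable in $V[H]$

Let $\mathbb Q\in V$, $H$ and $a\in V[H]$ be as in Theorem 2.3, and suppose towards a contradiction that $V=\{x\in V[H]:V[H]\models\varphi(x,r)\}$. Let $\dot a,\dot r\in V$ be $\mathbb Q$-names for $a,r$.

**Step 1 (a more generic $H$).** We want $H$ to be generic over more than $V$, so we first put our assumptions into a condition. Add to the forcing language over $V$ a predicate $\check V$ for the ground model: $p\Vdash\check V(\tau)$ iff $\{q:\exists x\;q\Vdash\tau=\check x\}$ is dense below $p$. The analogues of Lemma 5.1(a),(b) hold. For the new clause: if $p\not\Vdash\check V(\tau)$, some $q\le p$ has no extension in the displayed set, so no $r'\le q$ forces $\check V(\tau)$; if $\tau^H=x\in V$, some $q\in H$ forces $\tau=\check x$ and hence $\check V(\tau)$; and if $p\in H$ forces $\check V(\tau)$, then $H$ meets the displayed set. The other clauses are as before. All dense classes involved are subsets of $\mathbb Q$ in $V$, and no choice is used. So some $q\in H$ forces: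

- $\forall x\,(\check V(x)\leftrightarrow\varphi(x,\dot r))$;
- $\dot a$ is a set of ordinals and $\neg\check V(\dot a)$;
- $\check V(\dot a\cap b)$, whenever $b$ is a set of ordinals such that $b$ and some bijection of $b$ with an ordinal $<\lambda$ satisfy $\check V$.

These statements then hold for every $V$-generic filter containing $q$. Since $M[G]$ is countable, there is a filter containing $q$ that meets every dense subset of $\mathbb Q$ definable with parameters over $(M[G];\in,G)$. It is generic over $V$ and over every $M[G_{<\gamma}]\ni\mathbb Q$. Replace $H$ by it, and write again $a=\dot a^H$, $r=\dot r^H$. All our assumptions still hold.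

**Step 2 (the stage $\alpha$).** We choose a stage that has seen everything nameable by the parameter. Fix $\alpha$ with $\mathbb Q,\dot a,\dot r\in L(S_\alpha)$ and $a\subseteq\kappa_\alpha$. Let $N=M[G_{<\alpha}]$ and $K=N[H]$. Then $K$ is a model of ZFC, a set-generic extension of $M$, with $H,r,a\in K$ and $L^K=M$.

**Step 3 (the tail is generic over $K$).** This lets us apply Section 5 to $P_{\ge\alpha}$ over $K$, a model that knows $a$.

**Lemma 11.1.** $G_{\ge\alpha}$ is $P_{\ge\alpha}$-generic over $K$.

*Proof.* (i) *$G_{\ge\alpha}$ is generic over $N$.* Let $\mathcal D$ be a dense class defined in $N$ by $\chi(\cdot,\dot z^{G_{<\alpha}})$, with density forced by $p_0\in G_{<\alpha}$. Consider the class of $p\in P$ with $p{\upharpoonright}I_{<\alpha}\le p_0$ and $p{\upharpoonright}I_{<\alpha}\Vdash_{P_{<\alpha}}\chi((p{\upharpoonright}I_{\ge\alpha})\check{\ },\dot z)$. It is definable in $M$. It is dense below $p_0$: given $p\le p_0$, as $p{\upharpoonright}I_{<\alpha}$ forces density, some extension $p_1$ of $p{\upharpoonright}I_{<\alpha}$ and some $p'\le p{\upharpoonright}I_{\ge\alpha}$ satisfy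 $p_1\Vdash\chi(\check p',\dot z)$, and $p_1\cup p'$ is in the class. So $G$ meets it, say in $p$; then $p{\upharpoonright}I_{<\alpha}\in G_{<\alpha}$, so $p{\upharpoonright}I_{\ge\alpha}\in G_{\ge\alpha}\cap\mathcal D$.

(ii) *$G_{\ge\alpha}$ is generic over $K$.* Let $\mathcal D$ be a dense class defined in $K$ by $\chi(\cdot,\dot z^H)$, with density forced over $N$ by $q_0\in H$. Let
$$\Delta=\{q\le q_0:\exists p\in G_{\ge\alpha}\;\,q\Vdash^N_{\mathbb Q}\chi(\check p,\dot z)\}.$$
This is definable over $(M[G];\in,G)$. Indeed $N=L(G_{<\alpha})$ is definable there from $G_{<\alpha}\in M[G]$ by Fact 1.5, the forcing relation of $N$ is definable in $N$, and $G_{\ge\alpha}$ is definable from $G$ and $\alpha$. Moreover $\Delta$ is dense below $q_0$. For let $q_1\le q_0$. The class $\{p\in P_{\ge\alpha}:\exists q\le q_1\;q\Vdash\chi(\check p,\dot z)\}$ is definable in $N$, and it is dense: below a given $p_1$, as $q_1$ forces density, some $q\le q_1$ decides a $p\le p_1$ with $\chi(\check p,\dot z)$. By (i) it is met by $G_{\ge\alpha}$, and this gives $q\le q_1$ in $\Delta$. Now $\Delta\cup\{q:q\perp q_0\}$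 is dense and definable over $(M[G];\in,G)$, so $H$ meets it, and hence meets $\Delta$ as $q_0\in H$. For $q\in H\cap\Delta$ with witness $p\in G_{\ge\alpha}$, $\chi(p,\dot z^H)$ holds in $K$, so $p\in G_{\ge\alpha}\cap\mathcal D$. $\square$

**Step 4 ($V$ and $V[H]$ as classes of $K[G_{\ge\alpha}]$).** We want to state "$\varphi(\cdot,r)$ defines $V$ in $V[H]$" in the forcing language over $K$. We have $K[G_{\ge\alpha}]=\bigcup_{\gamma\ge\alpha}K[G_{[\alpha,\gamma)}]$, and by the product lemma $K[G_{[\alpha,\gamma)}]=N[H][G_{[\alpha,\gamma)}]=N[G_{[\alpha,\gamma)}][H]=M[G_{<\gamma}][H]$. For $\gamma\ge\alpha$ let $\dot S_\gamma\in K$ be the $P_{\ge\alpha}$-name for $S_\gamma$ built as in Section 8, but with $\dot x_j=\check x_j$ for $j\in I_{<\alpha}$. The sequence $\langle\dot S_\gamma:\gamma\ge\alpha\rangle$ is $K$-definable, from $G_{<\alpha}$; let $\mathcal S$ be the predicate for it. Since $S_\beta\in L(S_\gamma)$ for $\beta\le\gamma$,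
$$V=\bigcup_{\gamma\ge\alpha}L(S_\gamma),\qquad V[H]=\bigcup_{\gamma\ge\alpha}L(S_\gamma)[H]=\bigcup_{\gamma\ge\alpha}L((S_\gamma,H)).\tag{5}$$
The middle equality holds because every $\mathbb Q$-name of $V$ is in some $L(S_\gamma)$, $H$ is generic over $L(S_\gamma)\subseteq V$, and the forcing relation for atomic formulas is absolute between those of the models $L(S_\gamma)$, $V$, $M[G_{<\gamma}]$ that contain the names. For the last equality, work in $W=K[G_{[\alpha,\gamma)}]$. The class $L(S_\gamma)[H]$ of $W$ is transitive, contains all ordinals, $S_\gamma$ and $H$, and satisfies ZF; so it contains $L((S_\gamma,H))$. Conversely $L((S_\gamma,H))\supseteq L(S_\gamma)\cup\{H\}$, and this model can evaluate $\mathbb Q$-names by $H$.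

So $V$ and $V[H]$ are definable in $(K[G_{\ge\alpha}],\in,\mathcal S)$, the second from $H$, by the formulas "$x\in L(s)$ for some $\gamma,s$ with $\mathcal S(\gamma,s)$" and "$x\in L((s,H))$ for some $\gamma,s$ with $\mathcal S(\gamma,s)$". Write $V_{\mathcal S}$ and $V_{\mathcal S}[H]$ for the classes so defined. Since $\varphi(\cdot,r)$ defines $V$ in $V[H]$, Lemma 5.1(b) gives $p\in G_{\ge\alpha}$ that forces
$$\Psi(\mathcal S):\quad\forall x\in V_{\mathcal S}[\check H]\ \big(x\in V_{\mathcal S}\leftrightarrow\varphi^{V_{\mathcal S}[\check H]}(x,\check r)\big).\tag{6}$$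

**Step 5 (the flip is an automorphism of the tail).** We now move $V$ without moving $p$, $H$ or $r$. Let $b=\{\nu:\exists\beta,i,\xi\;(\beta,\nu,i,\xi)\in\mathrm{dom}\,p\}$, a small set in $M$. In $K$ define
$$\pi(\beta,\nu,i,\xi)=\begin{cases}(\beta,\nu,1-i,\xi)&\text{if }\beta\ge\alpha\text{ and }\nu\in a\setminus b,\\(\beta,\nu,i,\xi)&\text{otherwise.}\end{cases}$$
The set $a$ is not in $M$, while conditions are elements of $M$. So we must see that $\pi$ acts on conditions; this is where the hypothesis on $a$ enters. Let $b'\in M$ be a small set of ordinals. Then $|b'|^V<\lambda$, so $a\cap b'\in V$. Let $e:\eta\to b'$ be a bijection in $M$ with $\eta<\lambda$. The characteristic function of $e^{-1}[a\cap b']$ is an $\eta$-sequence of elements of $M$ that lies in $V$, hence in some $M[G_{<\gamma}]$. By Fact 6.3 it is in $M$, so $a\cap b'\in M$. Consequently $\pi{\upharpoonright}w\in M$ for every small $w\subseteq I$ in $M$, because it is determined by $w$, $\alpha$, $b$ and the intersection of $a$ with the small set of second coordinates of elements of $w$.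

So $p'\mapsto\pi p'$, $(\pi p')(\pi j)=p'(j)$, is an involutive automorphism of $P_{\ge\alpha}$, definable in $K$, that maps each $P_{[\alpha,\gamma)}$ onto itself (the first coordinate of $j$ is preserved). Likewise $t\mapsto\pi\circ t$ permutes the small sequences into $I_{<\gamma}$. All second coordinates in $\mathrm{dom}\,p$ lie in $b$, so $\pi p=p$. Check names are fixed. By (1),
$$p\Vdash\Psi(\mathcal S)\quad\text{and}\quad p\Vdash\Psi(\mathcal S^\pi),\tag{7}$$
where $\mathcal S^\pi$ is interpreted in $K[G_{\ge\alpha}]$ by the sets $S'_\gamma=(\pi\dot S_\gamma)^{G_{\ge\alpha}}$. Since $\pi\dot x_j=\dot x_{\pi j}$ for all $j\in I$ (for $j\in I_{<\alpha}$, $\dot x_j$ is a check name and $\pi j=j$), we get $S'_\gamma=(\langle A'_{\beta,\nu,i}:\beta<\gamma,\nu<\kappa_\beta,i<2\rangle,E'_\gamma)$ with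
$$A'_{\beta,\nu,i}=\begin{cases}A_{\beta,\nu,1-i}&\text{if }\beta\ge\alpha,\ \nu\in a\setminus b,\\A_{\beta,\nu,i}&\text{otherwise,}\end{cases}\qquad E'_\gamma=\{x_{\pi\circ t}:t\text{ a small sequence into }I_{<\gamma}\}=E_\gamma.$$

**Step 6 (the extension does not move).** We show $V_{\mathcal S^\pi}[H]=V[H]$. Let $\gamma\ge\alpha$. Since $\dot a\in L(S_\alpha)\subseteq L(S_\gamma)$, we have $a=\dot a^H\in L((S_\gamma,H))$. As $S'_\gamma$ is computed from $S_\gamma$, $\alpha$, $a$ and $b\in M$, it lies in $L((S_\gamma,H))$. Conversely, $S'_\gamma$ and $S_\gamma$ have the same second component, and their functions agree below $\alpha$. So $S_\alpha$ is definable from $S'_\gamma$ and $\alpha$, as in Section 7. Hence $\dot a\in L(S_\alpha)\subseteq L(S'_\gamma)$ and $a=\dot a^H\in L((S'_\gamma,H))$. Flipping back, $S_\gamma\in L((S'_\gamma,H))$. So $L((S_\gamma,H))=L((S'_\gamma,H))$ for all $\gamma\ge\alpha$, and the claim follows from (5).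

**Step 7 (contradiction).** By (7) and $p\in G_{\ge\alpha}$, both $\Psi(\mathcal S)$ and $\Psi(\mathcal S^\pi)$ hold in $K[G_{\ge\alpha}]$. As $V_{\mathcal S^\pi}\subseteq V_{\mathcal S^\pi}[H]=V[H]$, the two statements give
$$V=\{x\in V[H]:V[H]\models\varphi(x,r)\}=V_{\mathcal S^\pi}.$$
So $S'_{\alpha+1}\in V$, and also $S_{\alpha+1}\in V$. The sets $A_{\alpha,\nu,0}$ and $A_{\alpha,\nu,1}$ are nonempty and disjoint, and $a\subseteq\kappa_\alpha$. Therefore, by Separation in $V$,
$$a\setminus b=\{\nu<\kappa_\alpha:A'_{\alpha,\nu,0}\ne A_{\alpha,\nu,0}\}\in V.$$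
Also $a\cap b\in V$, because $b$ is small. So $a\in V$, which contradicts $a\notin V$. This proves Theorem 2.3, and with it Theorem 2.2. $\blacksquare$

## 12. Well-orderable posets, $\mathrm{Add}(\lambda,1)$, and inaccessible $\lambda$

*Proof of Corollary 2.4.*

**Part 1.** Let $\lambda=\omega$, with $M$ as in the proof of Theorem 2.2. For a set of ordinals $a\in V[H]\setminus V$, the hypothesis "$a\cap b\in V$ for all finite sets of ordinals $b\in V$" is automatic. Indeed $a\cap b$ is a finite set of ordinals in the ZF model $V[H]$, and ZF proves that every finite set of ordinals is constructible. So $a\cap b\in L^{V[H]}=L^V\subseteq V$. Hence $V$ is not definable in $V[H]$ by Theorem 2.3. If $\mathbb Q$ is well-orderable, assume that its underlying set is an ordinal. If $V[H]\ne V$, then $H\notin V$ is a new set of ordinals, and $V$ is not definable in $V[H]$. If $V[H]=V$, definability is trivial.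

**Part 2.** By Fact 6.3, $\mathrm{Add}(\lambda,1)^V=({}^{<\lambda}2)^V=({}^{<\lambda}2)^M$. It has size $\lambda$ in $M$, because $M\models$ GCH and $\lambda$ is regular; hence also in $V$, where $\lambda$ is a cardinal. $\mathrm{DC}_{<\lambda}$ holds by Theorem 2.3. The generic $c\subseteq\lambda$ is not in $V$. If $b\in V$ is a set of ordinals with $|b|^V<\lambda$, then $b\cap\lambda$ is bounded in $\lambda$, as $\lambda$ is regular in $V$. Initial segments of $c$ are in $V$, so $c\cap b\in V$. Theorem 2.3 applies with $a=c$.

**Part 3.** Let $\lambda$ be inaccessible in $M$, and let $\mathbb Q\in V$ be well-orderable with $|\mathbb Q|\le\rho$, where $\rho<\lambda$ is an infinite cardinal of $V$. Then $(\rho^+)^M<\lambda$. It is a cardinal in $V$: a surjection in $V$ onto it from a smaller ordinal would be a sequence of ordinals of length $<\lambda$, hence in $M$. So $\kappa=(\rho^+)^V=(\rho^+)^M<\lambda$. Now $V\models\mathrm{DC}_\kappa$ and $|\mathbb Q|<\kappa$, so Theorem 2.1 applies. The second part of the claim is Part 2. $\square$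

**Remark 12.1 (what is not decided here).** Theorem 2.1 covers the case that $\mathrm{DC}_{\lambda^+}$ holds and $|\mathbb P|\le\lambda$. Corollary 2.4(2) gives non-definability with $\mathrm{DC}_{<\lambda}$ and $|\mathbb P|=\lambda$. The case between them, $\mathrm{DC}_\lambda$ and $|\mathbb P|=\lambda$, is not decided by these arguments.
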